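# Super-rigidity fails in dimension four in every genus at least two

## 1. Two theorems on branched double covers

**Theorem 1.** Let $g\ge 2$ and let $r$ be even with $2\le r\le 2g-2$. There are a closed Kähler surface $(M,\omega,J_0)$ and an open neighbourhood $\mathcal U$ of $J_0$ in $\mathcal J(M,\omega)$ such that every $J\in\mathcal U$ admits an embedded index $0$ $J$-holomorphic curve $v_J$ of genus $g$ and a connected holomorphic double cover $\varphi$ of its domain, with exactly $r$ branch points, for which $\mathbf D^N_{v_J\circ\varphi}$ is not injective. Hence the following statement is **false**: for every closed symplectic $4$-manifold $(M,\omega)$ there is a comeager subset of $\mathcal J(M,\omega)$ such that, for every $J$ in it, every simple index $0$ $J$-holomorphic curve in $M$, of arbitrary genus, is super-rigid.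

**Theorem 2.** Let $(M,\omega)$ be a closed symplectic $4$-manifold such that for *some* $J_1\in\mathcal J(M,\omega)$ there is a simple immersed index $0$ $J_1$-holomorphic curve of genus $g\ge 2$. Then for every even $r\in[2,2g-2]$ there is a nonempty open $\mathcal U\subset\mathcal J(M,\omega)$ such that every $J\in\mathcal U$ admits a simple immersed index $0$ curve of genus $g$ having a double cover with exactly $r$ branch points and non-injective normal operator. In particular no comeager subset of $\mathcal J(M,\omega)$ consists of $J$ for which all simple index $0$ curves are super-rigid.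

The question answered by Theorem 1 comes from the paper "Transversality And Super-Rigidity For Multiply Covered Holomorphic Curves". We first explain the words, then see why one should expect a failure in dimension four, then prove both theorems.

## 2. Normal operators, their pullbacks, and generic $J$

**The space of almost complex structures.** $(M,\omega)$ is a closed symplectic manifold of dimension $2n$, and $\mathcal J=\mathcal J(M,\omega)$ is the space of smooth almost complex structures that are $\omega$-tame, or those that are $\omega$-compatible, with the $C^\infty$ topology. Everything below holds for either choice. A subset is *comeager* if it contains a countable intersection of dense open sets, and a property holds *for generic $J$* if it holds for all $J$ in a comeager set, which may depend on $(M,\omega)$.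

The space $\mathcal J$ is a Baire space. Indeed, the tame space is open in the closed subset $\{J^2=-1\}$ of a Fréchet space, and the compatible space is open in the closed subset $\{J^2=-1,\ \omega(J\cdot,J\cdot)=\omega\}$. An open subset of a closed subset of a complete metrizable space is a $G_\delta$ in that space, and so is Baire. Hence comeager sets are dense, and *a comeager set meets every nonempty open set*. To refute a statement about generic $J$ it is therefore enough, and this is what the theorems do, to find a nonempty open set of bad $J$. A single bad $J$ would prove nothing.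

**Curves.** A closed connected $J$-holomorphic curve $v:(\Sigma,j)\to(M,J)$ in class $A$ has index $\operatorname{ind}(v)=(n-3)\chi(\Sigma)+2c_1(A)$. It is *simple* if it is not a composition of a $J$-holomorphic curve with a branched cover of degree at least $2$. We use the textbook fact that a simple curve has injective points, that is, points $z$ with $v^{-1}(v(z))=\{z\}$ and $dv(z)\ne0$, and that they fill the complement of a countable set.

**The normal operator.** Let $v:(\Sigma,j)\to(M,J)$ be a $J$-holomorphic immersion and $\nabla$ a symmetric connection on $M$. The linearization at $v$ of $u\mapsto\frac12(du+J\,du\,j)$ is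
$$D_v\eta=\tfrac12\big(\nabla\eta+J\,\nabla\eta\,j+(\nabla_\eta J)\,dv\,j\big).\tag{1}$$
If $\xi$ is a vector field on $\Sigma$ with flow $f_s$, then $\frac12(d(v f_s)+J\,d(vf_s)\,j)=dv\circ\frac12(df_s+j\,df_s\,j)$. Differentiating at $s=0$ gives $D_v(dv\,\xi)=dv(\bar\partial\xi)$. So $D_v$ descends to the quotient $v^*TM/dv(T\Sigma)\cong N_v$, and the result is the normal operator $\mathbf D^N_v:\Gamma(N_v)\to\Omega^{0,1}(\Sigma,N_v)$. Different choices of a complement $N_v$ give conjugate operators.

If $J$ is integrable, then in local holomorphic coordinates of $M$ the flat connection is symmetric and $\nabla J=0$. Hence $D_v=\bar\partial$ on $v^*TM$, and $\mathbf D^N_v$ is the Dolbeault operator of the holomorphic normal bundle.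

**Real Cauchy–Riemann operators on line bundles.** Let $2n=4$, so that $N=N_v$ is a complex line bundle, and let $\nabla$ be a complex connection on $N$. Put $\bar\partial_{\nabla,j}\eta=\frac12(\nabla\eta+i\nabla\eta\circ j)$. Then $\mathbf D^N_v$ has the form
$$\bar\partial_{\nabla,j}+A,\qquad A\in\Gamma\big(\mathrm{Hom}_{\mathbb R}(N,\mathrm{Hom}^{0,1}_j(T\Sigma,N))\big),\tag{2}$$
since both operators obey the same Leibniz rule for real functions. Here $A$ is only *real* linear. The pullback under a holomorphic map $\varphi:(\Sigma',j')\to(\Sigma,j)$ is $\bar\partial_{\varphi^*\nabla,j'}+\varphi^*A$ on $\varphi^*N$, with $(\varphi^*A)\xi=(A\xi)\circ d\varphi$. It does not depend on how the operator is split into $\nabla$ and $A$: changing $\nabla$ by a $1$-form $b$ changes $A$ by minus the $(0,1)$-part of $b$, and $(0,1)$-parts pull back to $(0,1)$-parts. Conjugation by a complex bundle isomorphism over $\Sigma$ commutes with pullback, so it does not affect injectivity on covers.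

For example, write the operator locally as $\eta\mapsto(\partial_{\bar z}\eta+\alpha\eta+\gamma\bar\eta)\,d\bar z$ and let $\varphi(w)=w^2$. The pullback is $\eta\mapsto\big(\partial_{\bar w}\eta+2\bar w(\alpha(w^2)\eta+\gamma(w^2)\bar\eta)\big)\,d\bar w$.

**Definition.** A simple curve $v$ of index $0$ is *super-rigid* if it is immersed and, for every holomorphic branched cover $\varphi:(\Sigma',j')\to(\Sigma,j)$ of any degree $d\ge1$, the operator $\mathbf D^N_{v\circ\varphi}$, the pullback of $\mathbf D^N_v$ to $\varphi^*N_v$, is injective.

**Degrees.** If $n=2$ and $\operatorname{ind}(v)=0$, then $2g-2+2c_1=0$, so $c_1=1-g$ and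
$$\deg N_v=(1-g)-(2-2g)=g-1.\tag{3}$$
A real Cauchy–Riemann operator on a line bundle $L\to\Sigma$ has real index $\chi(\Sigma)+2\deg L$, so $\operatorname{ind}\mathbf D^N_v=0$.

Two results quoted with the problem set the scene. If $2n\ge6$, then for generic $J$ every simple index $0$ curve is super-rigid. If $2n=4$, then for generic $J$ every simple index $0$ curve of genus $0$ or $1$ is super-rigid.

## 3. Counting zeros and counting dimensions

**Zeros.** The similarity principle says that a nontrivial solution of a real Cauchy–Riemann equation on a line bundle has isolated zeros, each of positive multiplicity. So the number of zeros, with multiplicity, is the degree of the bundle.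

In genus $0$, $\deg N_v=-1$, and a cover of degree $d$ has $\deg\varphi^*N_v=-d<0$. Nontrivial solutions cannot exist, so every immersed index $0$ sphere is super-rigid.

Now let $\varphi:\Sigma'\to\Sigma$ be a connected double cover with $r$ branch points, and let $\tau$ be the involution of $\Sigma'$ that exchanges the sheets. It lifts to $\varphi^*N_v$ by the identity on fibres, and the pulled-back operator commutes with it, so its kernel splits into $\tau$-even and $\tau$-odd parts. An even kernel element is $\zeta\circ\varphi$ with $\zeta$ continuous on $\Sigma$ and solving the equation for $\mathbf D^N_v$ off the branch points. Cutting off with functions whose differentials tend to $0$ in $L^1$ shows that $\zeta$ is a weak solution everywhere, hence smooth. So even elements come from $\ker\mathbf D^N_v$. An odd element vanishes at every ramification point, so if it is nonzero then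
$$r\le\deg\varphi^*N_v=2g-2 .$$
In genus $1$ this excludes odd elements on branched double covers. In genus $g\ge2$ it shows that the range $2\le r\le2g-2$ in the theorems is exactly the range that zero counting leaves open for odd kernel elements on branched double covers.

**Dimensions.** The natural first attempt at a positive result is to perturb $J$ and count. In dimension $2n$, for a double cover of an index $0$ curve, the even part of the operator has the index of $\mathbf D^N_v$, which is $0$. The total index is $(n-1)\big(\chi(\Sigma')-2\chi(\Sigma)\big)=-(n-1)r$, because $\chi(\Sigma')=2\chi(\Sigma)-r$. So the odd part has real index $-(n-1)r$. Among Fredholm operators of that index, those with one-dimensional kernel form a set of codimension $1\cdot(1+(n-1)r)$. The branch points have $2r$ real parameters. A transversality argument would exclude kernels if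
$$2r<(n-1)r+1 .$$
For $n\ge3$ this holds. For $n=2$ it reads $2r<r+1$, which is false for every $r\ge2$. This is where the argument stops, and the failing count suggests more: for $n=2$ a family of bad covers of dimension $2r-(r+1)=r-1\ge1$ should be *stable* under perturbation. A count of dimensions produces no bad cover, however. We need one example, and a proof that it survives.

## 4. Genus two by hand

Let $\Sigma$ have genus $2$ and take $r=2$. Choose distinct $p_1,p_2$ such that $p_1+p_2$ is not a canonical divisor, that is, $H^0(K(-p_1-p_2))=0$. Let $N$ be any line bundle with $N^2\cong\mathcal O(p_1+p_2)$, so $\deg N=1=g-1$.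

First, $H^0(N)=0$. Otherwise $N\cong\mathcal O(x)$ for a point $x$, and $\mathcal O(2x)\cong\mathcal O(p_1+p_2)$. By Riemann–Roch, $h^0(\mathcal O(p_1+p_2))=2+1-2+h^0(K(-p_1-p_2))=1$, so $2x=p_1+p_2$ as divisors, which contradicts $p_1\ne p_2$. Therefore $\bar\partial_N$, which has index $0$, is an isomorphism.

Next, let $\sigma\in H^0(N^2)$ have divisor $p_1+p_2$, and let $\Sigma'=\{y\in N:y^2=\sigma\}$, a double cover of $\Sigma$ branched over $p_1,p_2$ (of genus $4$, since $2g'-2=2\cdot2+2$). The function $y$ is a holomorphic section of $\varphi^*N$: at the point $y\in N_z$ its value is $y$. So $\bar\partial_N$ is injective on $\Sigma$, while its pullback to $\Sigma'$ has the nonzero kernel element $y$.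

How stable is this? Suppose $N$ is replaced by a nearby holomorphic bundle $N_1$.

*If the cover is held fixed, the kernel disappears.* An odd holomorphic section of $\varphi^*N_1$ vanishes at the ramification points, so it is $y$ times an even section of $\varphi^*(N_1\otimes N^{-1})$, that is, $y$ times the pullback of an element of $H^0(N_1\otimes N^{-1})$. This bundle has degree $0$, so it has no nonzero section unless $N_1\cong N$.

*If the branch points may move, the kernel survives.* The map $(p_1,p_2)\mapsto\mathcal O(p_1+p_2)\in\mathrm{Pic}^2$ has codifferential $H^0(K)\ni\omega\mapsto(\omega(p_1),\omega(p_2))$, which is injective by our choice and hence bijective, as $h^0(K)=2$. So $N_1^2\cong\mathcal O(p_1'+p_2')$ with $p'_i$ near $p_i$, and the new double cover carries a kernel element.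

This argument handles all small complex-linear changes of the operator on the fixed $\Sigma$. It stops at a definite point: for $J$ near an integrable $J_0$, the normal operator is $\bar\partial+A$ with $A$ only real linear, and such an operator has no "square" acting on $N^2$. We keep the mechanism, which is to move the branch points and use that no holomorphic $1$-form vanishes at all of them, but we must run it as a perturbation problem on the cover.

There is one more obstacle in the choice of tool. Moving the branch points by $a$ replaces $A$ by $A\circ\varphi_a$. The derivative in $a$ involves the derivative of $A$, and in the proof of Theorem 2 we shall control $A$ only in $L^p$. So we do not apply the implicit function theorem in $a$ to the perturbed problem. We use it only at $A=0$, and let the Brouwer degree carry the zero over to small $A$, which needs only continuity.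

## 5. Points in general position and a square root

From now on $g\ge2$, $r$ is even, $2\le r\le 2g-2$, and $p>2$ is a fixed exponent. Put
$$m=g-1-\tfrac r2\ge0 .$$

**Lemma 1.** Let $(\Sigma,j_0)$ be a closed Riemann surface of genus $g$. There are distinct points $x_1,\dots,x_m,p_1,\dots,p_r$, with $D=\sum x_j$ and $B=\sum p_i$, and a holomorphic line bundle $E$ with $E^2\cong\mathcal O(B)$, such that $N:=\mathcal O(D)\otimes E$, of degree $g-1$, satisfies
$$H^0(K(-D-B))=0,\qquad H^0(N)=0 .$$

The example in Section 4 is the case $g=2$, $r=2$, $m=0$, $N=E$.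

**Step 1: points that kill all $1$-forms.** We have $m+r=g-1+\frac r2\ge g=h^0(K)$. Choose the points one after another, distinct, each outside the finite common zero set of the $1$-forms that vanish at the previous points, as long as that space is nonzero. Each such choice imposes one nontrivial linear condition and lowers the dimension by one. After $g$ choices the space is zero, and the remaining points are arbitrary distinct ones. So $H^0(K(-D-B))=0$. This says that the evaluation map from $H^0(K)$ to the fibres of $K$ at the points is injective, so it remains true for all nearby tuples.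

**Step 2: $N$ sweeps out an open set.** Squaring $\mathrm{Pic}^{k}\to\mathrm{Pic}^{2k}$ is a surjective covering and a local biholomorphism. So near the chosen tuple we can choose $E$ with $E^2\cong\mathcal O(B)$ depending holomorphically on $p=(p_1,\dots,p_r)$. Consider $(x,p)\mapsto N^2=\mathcal O(2D+B)\in\mathrm{Pic}^{2g-2}$. The cotangent space of $\mathrm{Pic}$ is $H^0(K)$, and in the Abel–Jacobi coordinates $\int\omega$ the derivative in a point $x$ is $\omega(x)$. So the codifferential is
$$\omega\longmapsto\big(2\omega(x_j),\,\omega(p_i)\big)_{j,i},$$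
which is injective by Step 1. So the map is a submersion. As squaring $\mathrm{Pic}^{g-1}\to\mathrm{Pic}^{2g-2}$ is a local biholomorphism, $(x,p)\mapsto N$ is a submersion too, and its values fill a nonempty open subset of the $g$-dimensional manifold $\mathrm{Pic}^{g-1}$.

**Step 3: avoid the effective classes.** A bundle of degree $g-1$ has a nonzero section exactly when it is $\mathcal O(z_1+\dots+z_{g-1})$ for some points. These classes are the image of $\Sigma^{g-1}$ under a holomorphic map into a manifold of dimension $g$, so they have measure zero. Some tuple near the chosen one has $N$ outside this set, and then both conditions hold. $\square$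

## 6. A double cover with movable branch points

Fix the data of Lemma 1. We now build a family of double covers on one fixed surface $\Sigma'$.

**The cover.** Let $\sigma_B\in H^0(E^2)$ have divisor $B$, let $\Sigma'=\{y\in E:y^2=\sigma_B\}$, and let $\varphi_0:\Sigma'\to\Sigma$ be the projection. Near $p_i$ the equation is $y^2=z\cdot(\text{unit})$, so $\Sigma'$ is smooth there with local coordinate $y$. Elsewhere $\varphi_0$ is unramified. So $\varphi_0$ is a double cover branched exactly over the $p_i$; call the ramification points $q_i$. It is connected, since otherwise it would be two copies of $\Sigma$ without branching. Let $\tau:y\mapsto-y$ be the involution, $j_0'=\varphi_0^*j_0$ and $N'=\varphi_0^*N$. The involution lifts to pulled-back bundles by the identity on fibres, and a superscript $-$ marks $\tau$-odd sections and forms.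

The tautological section $y$ of $\varphi_0^*E$ is odd with simple zeros exactly at the $q_i$. Let $s_D\in H^0(\mathcal O(D))$ have divisor $D$. Then
$$s_0:=y\cdot\varphi_0^*s_D\in H^0(N')^-\tag{4}$$
is nonzero. It has a simple zero at each $q_i$, because $s_D(p_i)\neq0$, and its only other zeros are simple zeros at the preimages of the $x_j$.

**Moving the branch points.** Choose disjoint holomorphic charts $z_i:U_i\to\{|z|<3\}$ with $z_i(p_i)=0$, and coordinates $w_i$ on $\varphi_0^{-1}(U_i)$ with $w_i^2=z_i$, so that $\tau$ is $w_i\mapsto-w_i$. Let $\beta$ be a smooth cutoff with $\beta=1$ for $|z|\le1$ and $\beta=0$ for $|z|\ge2$. For small $a\in\mathbb C^r$ let $\psi_a$ be the diffeomorphism of $\Sigma$ given by $z_i\mapsto z_i+\beta(z_i)a_i$ on $U_i$ and by the identity elsewhere. Put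
$$\varphi_a:=\psi_a\circ\varphi_0 .$$

**Varying the complex structure of $\Sigma$.** When $J$ moves, the complex structure of the domain of the curve moves too. We want a slice of complex structures that does not interfere with the branch points. Choose a nonempty open $W\subset\Sigma$ disjoint from $\bigcup\overline{U_i}$ (shrink the charts if needed). We claim there are smooth $j_0$-antilinear $y_1,\dots,y_{6g-6}\in\Gamma(\mathrm{End}(T\Sigma))$ supported in $W$ whose classes are a real basis of $\operatorname{coker}\big(\bar\partial:\Gamma(T\Sigma)\to\Omega^{0,1}(T\Sigma)\big)\cong H^0(K^2)^*$, a space of real dimension $6g-6$. The classes of forms supported in $W$ form a complex subspace. If it were proper, some nonzero quadratic differential would annihilate all forms supported in $W$, so it would vanish on $W$, hence everywhere, a contradiction. Put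
$$y_t=\sum_kt_ky_k,\qquad j_t=\big(1+\tfrac12j_0y_t\big)\,j_0\,\big(1+\tfrac12j_0y_t\big)^{-1}.$$
Then $j_t^2=-1$, and $\frac{d}{ds}\big|_0j_{st}=\frac12(j_0y_tj_0-j_0j_0y_t)=\frac12(j_0y_tj_0+y_t)=y_t$, as $j_0y_tj_0=y_t$. Also $j_t=j_0$ on $\bigcup U_i$.

As an example in one tangent plane, take $j_0=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, $y=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ and write $c=s/2$. The formula gives $j_s=\frac1{1-c^2}\begin{pmatrix}2c&-(1+c^2)\\1+c^2&-2c\end{pmatrix}$, with square $-1$ and derivative $y$ at $s=0$.

**The complex structure upstairs.** Set $j'_{a,t}:=\varphi_a^*j_t$. For $|w_i|\le1$ the map $\varphi_a$ is $w_i\mapsto w_i^2+a_i$, and $j_t=j_0$ at its values, so $j'_{a,t}=j_0'$ there. Away from the $q_i$ the map $\varphi_a$ is a local diffeomorphism. Hence $j'_{a,t}$ is smooth on $\Sigma'$, smooth in $(a,t)$ and $\tau$-invariant, and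
$$\varphi_a:(\Sigma',j'_{a,t})\to(\Sigma,j_t)$$
is a holomorphic double cover with exactly $r$ branch points.

## 7. Stability of the kernel under small real-linear perturbations

Let $\nabla$ be the Chern connection of a Hermitian metric on $N$, so that $\bar\partial_{\nabla,j_0}=\bar\partial_N$. Norms of tensors are taken with respect to fixed metrics, those on $\Sigma$ and $\Sigma'$ being conformal for $j_0$ and $j_0'$.

**Proposition 1.** There is $\delta>0$ such that for every $t$ with $|t|<\delta$ and every smooth $A\in\Gamma(\mathrm{Hom}_{\mathbb R}(N,\mathrm{Hom}^{0,1}_{j_t}(T\Sigma,N)))$ with $\|A\|_{L^p}<\delta$, there is a small $a\in\mathbb C^r$ such that the pullback of $\bar\partial_{\nabla,j_t}+A$ under $\varphi_a:(\Sigma',j'_{a,t})\to(\Sigma,j_t)$ has a nonzero smooth kernel element.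

**Step 1: put all operators on fixed spaces.** The pullbacks act on different bundles $\varphi_a^*N$ and have values in different bundles of $(0,1)$-forms. We remove both dependences.

Let $\kappa_a:N\to\psi_a^*N$ be $\nabla$-parallel transport along $s\mapsto\psi_{sa}(z)$, $s\in[0,1]$. Via $\varphi_0^*\kappa_a$ identify $\varphi_a^*N=\varphi_0^*\psi_a^*N$ with $N'$. As $N$ is a line bundle and $\nabla$ is complex, $\psi_a^*\nabla$ becomes $\nabla+b_a$ for a complex-valued $1$-form $b_a$ on $\Sigma$, smooth, smooth in $a$, with $b_0=0$. So $\varphi_a^*\nabla$ becomes $\varphi_0^*(\nabla+b_a)$, and the pulled-back operator becomes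
$$D_{a,t,A}\eta=\tfrac12\big(\varphi_0^*(\nabla+b_a)\eta+i\,\varphi_0^*(\nabla+b_a)\eta\circ j'_{a,t}\big)+A'_a\eta,\qquad A'_a(\zeta)\eta=\kappa_a^{-1}\big(A(\varphi_a(\zeta))\,\kappa_a\eta\big)\circ d\varphi_a .$$
Everything here is pulled back from $\Sigma$ or is $\tau$-invariant, so $D_{a,t,A}$ commutes with $\tau$.

For the target, let $\pi\alpha=\frac12(\alpha+i\,\alpha\circ j_0')$. Suppose $\alpha$ is $j'_{a,t}$-antilinear, that is, $\alpha\circ j'_{a,t}=-i\alpha$, and $\pi\alpha=0$, that is, $\alpha\circ j_0'=i\alpha$. Then $\alpha\circ(j_0'+j'_{a,t})=0$, and $j_0'+j'_{a,t}$ is invertible for small $(a,t)$, so $\alpha=0$. Hence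
$$T_{a,t,A}:=\pi D_{a,t,A}:\ X=W^{1,p}(N')^-\longrightarrow Y=L^p\big(\mathrm{Hom}^{0,1}_{j_0'}(T\Sigma',N')\big)^-$$
has the same kernel as $D_{a,t,A}$ on odd sections. Write $T_{a,t,A}=T_{a,t,0}+R_{a,A}$ with $R_{a,A}=\pi A_a'$.

**Step 2: dependence on the parameters.** We need three facts.

* $T_{a,t,0}$ is a first-order operator whose coefficients are smooth on $\Sigma'$ and smooth in $(a,t)$. So it is smooth in $(a,t)$ in operator norm. In particular $\|T_{a,t,0}-T_{a,0,0}\|\le C|t|$ for small $a,t$.
* For fixed smooth $A$, the coefficient of $R_{a,A}$ is jointly continuous in $(a,\zeta)$ on a compact set, hence uniformly continuous. As $W^{1,p}\subset C^0\subset L^p$, $R_{a,A}$ is continuous in $a$ in operator norm.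
* $\|R_{a,A}\|\le C\|A\|_{L^p}$ with $C$ independent of small $a$.

For the third fact, $|A'_a(\zeta)|\le C\,|A(\psi_a\varphi_0(\zeta))|\,|d\varphi_0(\zeta)|$. The factor $|d\varphi_0|$ matters, because the measure $d\mathrm{vol}_{\Sigma'}$ pushed down to $\Sigma$ has an unbounded density at the $p_i$. Since $\varphi_0$ is holomorphic, $|d\varphi_0|^2$ is comparable to the Jacobian of $\varphi_0$. Since $p>2$ and $|d\varphi_0|$ is bounded, $|d\varphi_0|^p\le C\,\mathrm{Jac}\,\varphi_0$. The change of variables $\varphi_0$, which is two to one, gives
$$\|A'_a\|^p_{L^p}\le C\int_{\Sigma'}|A\circ\psi_a\circ\varphi_0|^p\,\mathrm{Jac}\,\varphi_0=2C\int_\Sigma|A\circ\psi_a|^p\le C'\|A\|^p_{L^p},$$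
and $\|A'_a\eta\|_{L^p}\le\|A_a'\|_{L^p}\|\eta\|_{C^0}\le C\|A_a'\|_{L^p}\|\eta\|_{W^{1,p}}$.

**Step 3: reduce to finitely many equations.** We build a finite-dimensional function $f$ whose zeros give kernel elements close to $s_0$.

Let $T_0:=T_{0,0,0}$. It is $\bar\partial_{N'}$ on odd sections, because $\varphi_0^*\nabla$ has $(0,1)$-part $\bar\partial_{N'}$. It is Fredholm. Write $X=\ker T_0\oplus X_1$ and $Y=\operatorname{im}T_0\oplus C$ with $X_1$ closed and $\dim C<\infty$, and let $\mathrm{pr}$ be the projection of $Y$ to $\operatorname{im}T_0$ along $C$. For $T\in\mathcal L_{\mathbb R}(X,Y)$ in a small ball $\mathfrak B$ about $T_0$, the operator $\mathrm{pr}\,T|_{X_1}:X_1\to\operatorname{im}T_0$ is an isomorphism. Define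
$$\sigma(T)=-(\mathrm{pr}\,T|_{X_1})^{-1}\,\mathrm{pr}\,Ts_0\in X_1,\qquad f(T)=(1-\mathrm{pr})\,T\big(s_0+\sigma(T)\big)\in C .$$
By construction $\mathrm{pr}\,T(s_0+\sigma(T))=0$. So if $f(T)=0$, then $T(s_0+\sigma(T))=0$. Moreover $s_0+\sigma(T)\ne0$, because $0\ne s_0\in\ker T_0$ and $\sigma(T)\in X_1$.

The map $f$ is smooth, and Lipschitz after shrinking $\mathfrak B$. Since $T_0s_0=0$ we have $\sigma(T_0)=0$ and $f(T_0)=0$. Differentiating, the term $(1-\mathrm{pr})T_0\,d\sigma(T_0)\dot T$ vanishes, so
$$df(T_0)\dot T=(1-\mathrm{pr})\,\dot T s_0 .$$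

Put $f_0(a):=f(T_{a,0,0})$, a smooth function of small $a\in\mathbb C^r$ with $f_0(0)=0$. Steps 4 to 7 prove the following.

**Claim.** $df_0(0):\mathbb C^r\to C$ is surjective.

**Step 4: express the cokernel by holomorphic forms.** Let $H^-:=H^0(K_{\Sigma'}\otimes N'^{-1})^-$. We show that
$$\operatorname{im}T_0=\Big\{\alpha\in Y:\int_{\Sigma'}\theta\wedge\alpha=0\ \text{ for all }\theta\in H^-\Big\}.$$
The inclusion "$\subset$" is Stokes' theorem. For "$\supset$", let $\alpha$ be odd and annihilate $H^-$. If $\theta$ is even, then $\theta\wedge\alpha$ is an odd $2$-form and $\tau$ preserves orientation, so $\int\theta\wedge\alpha=0$. Hence $\alpha$ annihilates all of $H^0(K_{\Sigma'}\otimes N'^{-1})$, and by Serre duality and elliptic regularity $\alpha=\bar\partial\eta$ with $\eta\in W^{1,p}$. Replacing $\eta$ by its odd part does not change $\bar\partial\eta$.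

So $Y/\operatorname{im}T_0$ injects into $(H^-)^*=\mathrm{Hom}_{\mathbb C}(H^-,\mathbb C)$. With $\dot T_a:=\frac{d}{d\epsilon}\big|_0T_{\epsilon a,0,0}$, the Claim follows once the map
$$\mathbb C^r\to(H^-)^*,\qquad a\mapsto\Big(\theta\mapsto\int_{\Sigma'}\theta\wedge\dot T_as_0\Big)\tag{5}$$
is onto: given a class in $Y/\operatorname{im}T_0$, some $a$ has the same image in $(H^-)^*$, so $\dot T_as_0$ represents that class.

**Step 5: the derivative is $\bar\partial$ of a section with poles.** Away from the $q_i$, moving $\psi_{\epsilon a}$ amounts to a motion on $\Sigma'$. On a compact subset of $\Sigma'\setminus\{q_i\}$ and for small $\epsilon$, the paths $\epsilon\mapsto\psi_{\epsilon a}(\varphi_0(\zeta))$ avoid the $p_i$ and lift. This gives $\Psi_\epsilon$ with $\varphi_0\Psi_\epsilon=\varphi_{\epsilon a}$ and $\Psi_0=\mathrm{id}$. Let $X'=\frac d{d\epsilon}\big|_0\Psi_\epsilon$.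

The operator $D_{\epsilon a,0,0}$ is the pullback of $\bar\partial_N$ under $\varphi_{\epsilon a}=\varphi_0\Psi_\epsilon$, that is, the pullback of $\bar\partial_{N'}$ under $\Psi_\epsilon$, conjugated by parallel transport. Explicitly,
$$D_{\epsilon a,0,0}s_0=\kappa^{-1}\,\Psi_\epsilon^*(\bar\partial s_\epsilon),\qquad s_\epsilon(\Psi_\epsilon(\zeta))=\kappa\,s_0(\zeta),$$
where $\kappa$ is parallel transport for $\varphi_0^*\nabla$ along $\epsilon'\mapsto\Psi_{\epsilon'}(\zeta)$, $0\le\epsilon'\le\epsilon$. As $s_\epsilon(\Psi_\epsilon(\zeta))$ is parallel along this path, differentiating at $\epsilon=0$ gives $\dot s+\nabla_{X'}s_0=0$. Since $\bar\partial s_0=0$, only the derivative of $s_\epsilon$ contributes to the derivative of $D_{\epsilon a,0,0}s_0$, which is therefore $\bar\partial\dot s$. It is $j_0'$-antilinear, so applying $\pi$ does not change it, and the derivative of $\pi D_{\epsilon a,0,0}s_0$ is the same. Hence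
$$\dot T_as_0=-\bar\partial\,\Xi,\qquad \Xi:=\nabla_{X'}s_0,\qquad\text{on }\Sigma'\setminus\{q_i\}.\tag{6}$$

If $\Xi$ were smooth on $\Sigma'$, then $\dot T_as_0$ would lie in $\operatorname{im}T_0$ and moving the branch points would have no first-order effect. But $\Xi$ has poles. We have $d\varphi_0(X')=\frac d{d\epsilon}\big|_0\psi_{\epsilon a}$, whose $(1,0)$-part on $U_i$ is $\beta a_i\partial_{z_i}$, and $d\varphi_0(\partial_{w_i})=2w_i\partial_{z_i}$. So $X'$ is supported over $\bigcup U_i$ with $(1,0)$-part $\frac{\beta a_i}{2w_i}\partial_{w_i}$.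

Let $e_i$ be the pullback of a holomorphic frame of $N$ over $U_i$ and write $s_0=h_i(w_i)e_i$. Here $h_i$ is holomorphic and odd, and $h_i'(0)\ne0$. The connection form of the Chern connection in this frame has type $(1,0)$ and pulls back to $\vartheta_i(w_i^2)\,2w_i\,dw_i$ with $\vartheta_i$ smooth. As $\nabla^{0,1}s_0=0$, only the $(1,0)$-part of $X'$ matters, and near $q_i$, where $\beta=1$,
$$\Xi=\frac{a_i}{2w_i}\big(h_i'(w_i)+h_i\cdot2w_i\vartheta_i\big)e_i=a_i\Big(\frac{h_i'(w_i)}{2w_i}+h_i\vartheta_i\Big)e_i=\frac{a_ih_i'(0)}{2w_i}\,e_i+O(1).$$

**Step 6: compute the pairing by residues.** Let $\theta\in H^-$, and write $\theta=k_i(w_i)\,dw_i\otimes e_i^{-1}$ near $q_i$. The form $\dot T_as_0$ is smooth on all of $\Sigma'$, since the coefficients of $T_{\epsilon a,0,0}$ are. Away from the $q_i$, $\theta\,\Xi$ is a $(1,0)$-form and $\theta$ is holomorphic, so $d(\theta\,\Xi)=-\theta\wedge\bar\partial\,\Xi=\theta\wedge\dot T_as_0$. By Stokes,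
$$\int_{\Sigma'}\theta\wedge\dot T_as_0=\lim_{\epsilon\to0}\int_{\Sigma'\setminus\bigcup\{|w_i|<\epsilon\}}d(\theta\,\Xi)=-\lim_{\epsilon\to0}\sum_i\oint_{|w_i|=\epsilon}\theta\,\Xi=-\pi i\sum_ia_i\,h_i'(0)\,k_i(0).\tag{7}$$

It helps to read this on $\Sigma$. The product $\theta s_0$ is a holomorphic $1$-form on $\Sigma'$. It is $\tau$-invariant, being odd times odd. Such a form is a pullback: near $q_i$ it is $G(w_i^2)\,w_i\,dw_i=\varphi_0^*\big(\frac12G(z_i)\,dz_i\big)$. So
$$\theta s_0=\varphi_0^*\omega_\theta,\qquad\omega_\theta\in H^0(K_\Sigma).$$
If $\omega_\theta=\gamma_i(z_i)\,dz_i$, then $h_ik_i=2w_i\gamma_i(w_i^2)$, so $h_i'(0)k_i(0)=2\gamma_i(0)$, and (7) becomes $-2\pi i\sum_ia_i\gamma_i(0)$. The pairing is, up to a constant, the sum of the values of the $1$-form $\omega_\theta$ at the points $p_i$ in the directions $a_i$. In the example of Section 4 this is the derivative of the Abel–Jacobi map again.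

**Step 7: surjectivity.** The map (5) is complex linear in $a$. If it is not onto, some nonzero $\theta\in H^-$ pairs to $0$ with $\dot T_as_0$ for every $a$, that is, $\gamma_i(0)=0$ for all $i$. So $\omega_\theta$ vanishes at every $p_i$. (In terms of orders: $h_i'(0)\neq0$ forces $k_i(0)=0$. As $\theta$ is odd and $dw_i$ is odd, $k_i$ is even, so $\theta$ vanishes to order at least $2$ and $\theta s_0$ to order at least $3$ at $q_i$. This matches $\mathrm{ord}_{q_i}\varphi_0^*\omega=2\,\mathrm{ord}_{p_i}\omega+1$ with $\mathrm{ord}_{p_i}\omega\ge1$.) Also, $s_0$ is divisible by $\varphi_0^*s_D$, and $\varphi_0$ is unramified over the $x_j$, so $\omega_\theta$ vanishes at every $x_j$. The points $x_j,p_i$ are distinct, so $\omega_\theta\in H^0(K(-D-B))=0$ by Lemma 1. Then $\theta s_0=0$, and $\theta=0$ because $s_0\not\equiv0$. This is a contradiction, and the Claim is proved.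

**Step 8: the zero of $f_0$ survives.** Choose a real subspace $V\subset\mathbb C^r$ on which $df_0(0)$ is an isomorphism onto $C$. By the inverse function theorem there is a small closed ball $B_\rho\subset V$ about $0$ such that $f_0|_{B_\rho}$ is a diffeomorphism onto its image. We also take $B_\rho$ so small that $T_{a,0,0}$ lies in the ball about $T_0$ of half the radius of $\mathfrak B$ for all $a\in B_\rho$. Since $f_0(0)=0$, $f_0$ has no zero on $\partial B_\rho$, and $f_0|_{B_\rho}$ has Brouwer degree $\pm1$ over $0$.

By Step 2, $\|T_{a,t,A}-T_{a,0,0}\|\le C(|t|+\|A\|_{L^p})$ uniformly in $a\in B_\rho$. So if $|t|,\|A\|_{L^p}<\delta$ with $\delta$ small, then for all $a\in B_\rho$ the operator $T_{a,t,A}$ lies in $\mathfrak B$, the map $a\mapsto f(T_{a,t,A})$ is continuous, and by the Lipschitz bound on $f$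
$$|f(T_{a,t,A})-f_0(a)|<\min_{\partial B_\rho}|f_0|\qquad\text{for }a\in\partial B_\rho .$$
The straight homotopy from $f_0$ to $a\mapsto f(T_{a,t,A})$ has no zero on $\partial B_\rho$, so the degree of the latter is $\pm1$ as well, and there is $a\in B_\rho$ with $f(T_{a,t,A})=0$. By Step 3, $T_{a,t,A}$ has a nonzero kernel element, and by Step 1 it lies in $\ker D_{a,t,A}$. It is smooth by elliptic regularity, because $D_{a,t,A}$ is elliptic with smooth coefficients. $\square$

The number $\delta$ depends only on the data of Lemma 1 and on the choices of Sections 6 and 7. No symplectic manifold has entered so far.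

## 8. Following the curve as $J$ varies

**Lemma 2.** Let $v_0:(\Sigma,j_0)\to(M,J_0)$ be a simple immersed index $0$ curve of genus $g\ge2$ in a symplectic $4$-manifold, with normal bundle smoothly identified (as a complex bundle) with $N$ from Lemma 1. Suppose $\mathbf D^N_{v_0}=\bar\partial_{\nabla,j_0}+A_0$ is an isomorphism $W^{1,p}\to L^p$. Then for $J\in\mathcal J$ sufficiently $C^\infty$-close to $J_0$ there are $t(J)$ and a simple immersed index $0$ curve $v_J:(\Sigma,j_{t(J)})\to(M,J)$ (embedded if $v_0$ is), such that $\mathbf D^N_{v_J}$ is conjugate by a complex bundle isomorphism to $\bar\partial_{\nabla,j_{t(J)}}+A_J$ with $A_J$ smooth, and $t(J)\to0$, $\|A_J-A_0\|_{C^0}\to0$ as $J\to J_0$.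

**Step 1: an equation for the pair $(t,\eta)$.** Let $\hat\nabla$ be the Levi-Civita connection of a metric on $M$. For small $(t,\eta)\in\mathbb R^{6g-6}\times W^{3,p}(v_0^*TM)$ put $u=\exp_{v_0}\eta$, let $P_\eta$ be parallel transport along $s\mapsto\exp_{v_0}(s\eta)$, $0\le s\le1$, and set
$$F_J(t,\eta)=\mathrm{pr}_0\Big(P_\eta^{-1}\,\tfrac12\big(du+J(u)\,du\,j_t\big)\Big)\in W^{2,p},\qquad\mathrm{pr}_0\alpha=\tfrac12(\alpha+J_0\alpha j_0).$$
We check that applying $\mathrm{pr}_0$ loses nothing. Let $\tilde J=P_\eta^{-1}J(u)P_\eta$. The form $\alpha=P_\eta^{-1}\frac12(du+J\,du\,j_t)$ is $(j_t,\tilde J)$-antilinear, so $\alpha=\tilde J\alpha j_t$ and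
$$|\mathrm{pr}_0\alpha-\alpha|=\tfrac12|J_0\alpha j_0-\tilde J\alpha j_t|\le\tfrac12|\alpha|$$
for $(t,\eta)$ small and $J$ close to $J_0$. So $\mathrm{pr}_0\alpha=0$ forces $\alpha=0$. Hence $F_J(t,\eta)=0$ if and only if $u:(\Sigma,j_t)\to(M,J)$ is holomorphic.

**Step 2: regularity of $F$.** Pointwise, $F_J(t,\eta)(x)=\Phi_J(x,\eta(x),\nabla\eta(x),t)$ with $\Phi_J$ smooth in all variables and depending continuously, in $C^k$ on compact sets for every $k$, on $J\in C^\infty$. Since $p>2=\dim\Sigma$, $W^{2,p}$ is a Banach algebra contained in $C^1$. Composition with smooth fibre maps acts smoothly on $W^{2,p}$, jointly continuously in the fibre map together with its derivatives. So $F_J$ is $C^1$ in $(t,\eta)$, and $F_J$ and $dF_J$ are jointly continuous in $(J,t,\eta)$.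

**Step 3: the derivative at $(J_0,0,0)$ is bijective.** By (1) and $\frac{d}{ds}\big|_0j_{st}=y_t$, the derivative is
$$(t,\eta)\mapsto D_{v_0}\eta+\tfrac12J_0\,dv_0\,y_t .$$
Both terms are already $(j_0,J_0)$-antilinear, so $\mathrm{pr}_0$ does nothing. Split $v_0^*TM=dv_0(T\Sigma)\oplus N$ with $N$ realized as a complex complement. Since $D_{v_0}(dv_0\,\xi)=dv_0(\bar\partial\xi)$ and $\frac12J_0\,dv_0\,y_t=dv_0(\frac12j_0y_t)$, the variables $(t,\xi)$ contribute nothing to the normal component. So the derivative is block triangular with these diagonal blocks: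

* $(t,\xi)\mapsto\bar\partial\xi+\frac12j_0y_t$. For $g\ge2$, $\bar\partial$ on $T\Sigma$ is injective. The classes $[y_k]$ are a real basis of its cokernel, and multiplication by $j_0$ preserves $\operatorname{im}\bar\partial$, so the classes $[j_0y_k]$ are a basis too. Hence this block is bijective.
* $\mathbf D^N_{v_0}:W^{3,p}\to W^{2,p}$, bijective by hypothesis and elliptic regularity.

**Step 4: solve.** We use the implicit function theorem with a topological parameter. Write $x=(t,\eta)$, let $L$ be the derivative in Step 3, and put $G_J(x)=x-L^{-1}F_J(x)$. By joint continuity there are a closed ball of some radius $R$ about $0$ and a neighbourhood of $J_0$ on which $\|dG_J(x)\|\le\frac12$ and $\|G_J(0)\|\le\frac R2$. Then $G_J$ maps this ball to itself and is a contraction, so there is a unique fixed point $x(J)=(t(J),\eta(J))$, a zero of $F_J$. It satisfies $\|x(J)\|\le2\|G_J(0)\|$, which tends to $0$ as $J\to J_0$, and $x(J_0)=0$. It is also continuous in $J$, since $\|x(J)-x(J')\|\le2\|G_J(x(J'))-G_{J'}(x(J'))\|$.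

**Step 5: properties of the curve.** Let $v_J=\exp_{v_0}\eta(J)$. It is smooth by elliptic regularity, and $C^2$-close to $v_0$ as $W^{3,p}\subset C^2$. So it is immersed, and embedded if $v_0$ is. It is simple: let $z$ be an injective point of $v_0$. A $C^1$-close map is injective on a fixed neighbourhood of $z$ and keeps the image of the complement of this neighbourhood away from the image of $z$, so $z$ is an injective point of $v_J$. A multiple cover has no injective points, because each point of its domain has another preimage of its image or is a critical point. Genus and homology class are unchanged, and so is $c_1(TM,J)$, so $\operatorname{ind}(v_J)=0$.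

**Step 6: the normal operator.** Let $P_J=P_{\eta(J)}$ and $P^c_J=\frac12(P_J-JP_JJ_0)$. Then $JP_J^c=\frac12(JP_J+P_JJ_0)=P_J^cJ_0$, so $P_J^c:(v_0^*TM,J_0)\to(v_J^*TM,J)$ is complex linear. Let $\Theta_J:N\to v_J^*TM/dv_J(T\Sigma)$ be $P^c_J|_N$ followed by the quotient map. This is a complex isomorphism for $J$ near $J_0$, and $\Theta_{J_0}$ is the canonical one. Extend $\nabla$ to a complex connection on $v_0^*TM=T\Sigma\oplus N$ preserving $N$, and let $\hat\nabla P_J^c$ be the derivative with respect to this connection and $v_J^*\hat\nabla$. For $\eta\in\Gamma(N)$ and $t=t(J)$ we have $\hat\nabla(P^c_J\eta)=(\hat\nabla P^c_J)\eta+P_J^c\nabla\eta$ and $P^c_J\nabla\eta+JP_J^c\nabla\eta\,j_t=2P_J^c\,\bar\partial_{\nabla,j_t}\eta$. So (1) for $v_J$ gives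
$$D_{v_J}(P_J^c\eta)=P_J^c\,\bar\partial_{\nabla,j_t}\eta+\tfrac12\big((\hat\nabla P_J^c)\eta+J\,(\hat\nabla P_J^c)\eta\circ j_t+(\hat\nabla_{P^c_J\eta}J)\,dv_J\,j_t\big).$$
Passing to the quotient, $\Theta_J^{-1}\mathbf D^N_{v_J}\Theta_J=\bar\partial_{\nabla,j_{t(J)}}+A_J$, where $A_J\eta$ is $\Theta_J^{-1}$ of the class of the second summand. It is smooth, of order zero, and depends continuously in $C^0$ on $J\in C^1$, $v_J\in C^2$ and $t(J)$. For $J=J_0$ we get $A_{J_0}=A_0$. Hence $\|A_J-A_0\|_{C^0}\to0$ as $J\to J_0$. $\square$

## 9. A ruled surface: proof of Theorem 1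

**Step 1: the surface and the curve.** Take any closed Riemann surface $(\Sigma,j_0)$ of genus $g$ and $N$ from Lemma 1. Let $M=\mathbb P(\mathcal O\oplus N)\to\Sigma$ be the bundle of lines in $\mathcal O\oplus N$, with its integrable $J_0$. It is a projective ruled surface, so it has a Kähler form $\omega$. The section $v_0:\Sigma\to\mathbb P(\mathcal O\oplus0)\subset M$ is embedded. The tangent space along the fibre of $\mathbb P(V)$ at a line $\ell$ is $\mathrm{Hom}(\ell,V/\ell)$, so its holomorphic normal bundle is $\mathrm{Hom}(\mathcal O,N)=N$, of degree $g-1$. So $c_1=2-2g+g-1=1-g$ and $\operatorname{ind}(v_0)=(2g-2)+2(1-g)=0$.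

**Step 2: the hypotheses of Lemma 2.** As $J_0$ is integrable, $\mathbf D^N_{v_0}=\bar\partial_N=\bar\partial_{\nabla,j_0}$ (Section 2), with kernel $H^0(N)=0$ and index $0$. Hence it is an isomorphism, and Lemma 2 applies with $A_0=0$.

**Step 3: conclusion.** Let $\delta$ be as in Proposition 1. For all $J$ in an open neighbourhood $\mathcal U$ of $J_0$ we have the embedded curve $v_J$ of Lemma 2 with $|t(J)|<\delta$ and $\|A_J\|_{L^p}<\delta$. Proposition 1 gives a connected holomorphic double cover $\varphi_a:(\Sigma',j'_{a,t(J)})\to(\Sigma,j_{t(J)})$ with exactly $r$ branch points such that the pullback of $\bar\partial_{\nabla,j_{t(J)}}+A_J$ has nontrivial kernel. By conjugation $\mathbf D^N_{v_J\circ\varphi_a}$ is not injective. So for every $J\in\mathcal U$ the simple index $0$ curve $v_J$ is not super-rigid. Any comeager subset of the Baire space $\mathcal J(M,\omega)$ meets $\mathcal U$, so the statement in Theorem 1 is false. $\blacksquare$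

## 10. Prescribing the normal operator along an immersed curve: proof of Theorem 2

Let $v:(\Sigma,j_0)\to(M,J_1)$ be a simple immersed index $0$ curve of genus $g\ge2$. By (3), $\deg N_v=g-1$. Apply Lemma 1 to $(\Sigma,j_0)$ and identify the resulting $N$ smoothly with $N_v$. Write
$$\mathbf D^N_{v,J_1}=\bar\partial_{\nabla,j_0}+A_1 .$$
If $A_1$ were small, Lemma 2 and Proposition 1 would finish as in Section 9. It need not be small. So we change $J_1$, keeping $v$ holomorphic, to make it small. The change can be made freely except at self-intersections of $v$, where a change of $J$ meant for one branch would also be felt by the other. This is why $A$ is made small only in $L^p$, and why Proposition 1 was proved for $L^p$-small $A$.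

**Step 1: the bad set is finite.** Let $Z=\{z:v(z)=v(z')\text{ for some }z'\ne z\}$. Suppose $Z$ is infinite. By compactness there are pairwise distinct $z_k\in Z$ and partners $z_k'\neq z_k$ with $v(z_k)=v(z_k')$, $z_k\to z$, $z_k\ne z$ and $z_k'\to z'$. Then $v(z)=v(z')$, and $z\neq z'$ because an immersion is locally injective. So two local $J_1$-holomorphic branches, both immersed, have intersections accumulating at the limit point. By the textbook unique continuation property for such intersections, the branches coincide near it. Then a whole open set of points of $\Sigma$ is non-injective, which contradicts the simplicity of $v$. So $Z$ is finite.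

**Lemma 3.** If $A\in\Gamma(\mathrm{Hom}_{\mathbb R}(N_v,\mathrm{Hom}^{0,1}(T\Sigma,N_v)))$ vanishes near $Z$, there is $J\in\mathcal J$ with $J=J_1$ on $v(\Sigma)$ and $\mathbf D^N_{v,J}=\mathbf D^N_{v,J_1}+A$.

**Step 2: the infinitesimal change along $v$ (proof of Lemma 3).** By (1), if $J=J_1$ on $v(\Sigma)$, the normal operator changes through the normal derivative of $J$ only. We prescribe this derivative.

Use the metric $\mathsf g=\omega(\cdot,J_1\cdot)$ in the compatible case, and any $J_1$-Hermitian metric $\mathsf g$ in the tame case. Take $N_v$ to be the orthogonal complement of $dv(T\Sigma)$, which is $J_1$-invariant. For $\eta\in N_v$ let $b_\eta:T\Sigma\to N_v$ be the antilinear map $b_\eta(X)=2J_1(A\eta)(X)$, and let $L_\eta$ be the endomorphism of $T\Sigma\oplus N_v=v^*TM$ with off-diagonal blocks $b_\eta$ and $b_\eta^T$ and zero diagonal blocks. It is symmetric and real-linear in $\eta$. It is $J_1$-antilinear: transposing $b_\eta j_0=-J_1b_\eta$ and using $J_1^T=-J_1$ gives $-j_0b_\eta^T=b_\eta^TJ_1$, so $b_\eta^T$ is antilinear as well.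

**Step 3: extend to a neighbourhood.** Let $K\subset\Sigma\setminus Z$ be a compact neighbourhood of $\operatorname{supp}A$. As $K\cap Z=\emptyset$, $v^{-1}(v(K))=K$ and $v$ is an embedding near $K$. So a thin tube in $N_v|_K$ embeds in $M$ by $\exp$. It meets $v(\Sigma)$ only in the zero section if it is thin enough. Otherwise there are $z_k\in K$, $0\neq\eta_k\to0$ and $\zeta_k\in\Sigma$ with $\exp_{z_k}\eta_k=v(\zeta_k)$. After passing to subsequences $z_k\to z\in K$ and $\zeta_k\to\zeta$ with $v(\zeta)=v(z)$, so $\zeta=z$. As $\exp$ is a local diffeomorphism on $N_v$ near the zero vector at $z$ and $v(\zeta_k)=\exp_{\zeta_k}0$, we get $\eta_k=0$ for large $k$, a contradiction.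

Let $Y$ at $\exp_z\eta$ be $\rho(|\eta|)L_\eta$ transported along the geodesic $s\mapsto\exp_z(s\eta)$ by a connection preserving $J_1$ and the metric, where $\rho$ is a cutoff with $\rho=1$ near $0$ and small support. Extend $Y$ by zero. Its support lies in the tube over $\operatorname{supp}A$, in the interior, so $Y$ is smooth. It is symmetric and $J_1$-antilinear, because the transport preserves the metric and $J_1$. It is $C^0$-small if $\rho$ has small support, as $|L_\eta|\le C|\eta|$. It vanishes on $v(\Sigma)$, since $v(\Sigma)$ meets the tube only in the zero section, where $L_0=0$. Finally, $\nabla_\eta Y=L_\eta$ along $v$ for $\eta\in N_v$: along $s\mapsto\exp_z(s\eta)$ and for small $s$, $Y$ is the transport of $sL_\eta$, and since $Y=0$ at $s=0$ the derivative there does not depend on the connection. At points outside $\operatorname{supp}A$ both sides are zero.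

**Step 4: from $Y$ to an almost complex structure.** Put $S=\frac12J_1Y$. It is $J_1$-antilinear, and symmetric because $(J_1Y)^T=-YJ_1=J_1Y$. Put
$$J=(1+S)J_1(1+S)^{-1}=J_1R,\qquad R=(1-S)(1+S)^{-1},$$
where the second form uses $SJ_1=-J_1S$. Then $J^2=-1$, and $J$ is $C^0$-close to $J_1$, hence tame. In the compatible case $R$ is symmetric, as its two factors are symmetric and commute, and positive definite, as $S$ is small. So $\omega(\cdot,J\cdot)=\mathsf g(\cdot,R\,\cdot)$ is a Riemannian metric and $J$ is compatible.

Moreover $J=J_1(1-2S+O(|S|^2))=J_1+Y+O(|Y|^2)$, and $Y=0$ on $v(\Sigma)$. So $J=J_1$ on $v(\Sigma)$, $v$ is $J$-holomorphic, and $\nabla_\eta J-\nabla_\eta J_1=L_\eta$ along $v$ for $\eta\in N_v$. By (1), with the same symmetric connection for both,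
$$D_{v,J}\eta-D_{v,J_1}\eta=\tfrac12L_\eta\,dv\,j_0 .$$
Its value on $X$ is $\frac12b_\eta(j_0X)=J_1(A\eta)(j_0X)=(A\eta)(X)$, because $(A\eta)(j_0X)=-J_1(A\eta)(X)$. This is normal-valued, so $\mathbf D^N_{v,J}=\mathbf D^N_{v,J_1}+A$. $\square$

**Step 5: make the zeroth-order term small in $L^p$.** Let $\chi_\epsilon:\Sigma\to[0,1]$ be smooth, $0$ on the $\epsilon$-disks about $Z$ and $1$ outside the $2\epsilon$-disks. Lemma 3 with $A=-\chi_\epsilon A_1$ gives $J_0\in\mathcal J$ with
$$\mathbf D^N_{v,J_0}=\bar\partial_{\nabla,j_0}+A_0,\qquad A_0=(1-\chi_\epsilon)A_1,\qquad\|A_0\|_{L^p}\le\|A_1\|_{C^0}\,\mathrm{area}(\{\chi_\epsilon\ne1\})^{1/p}\to0\quad(\epsilon\to0).$$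
Note that $A_0$ is not small in $C^0$ near $Z$. The operator $\bar\partial_{\nabla,j_0}=\bar\partial_N:W^{1,p}\to L^p$ is an isomorphism, since $H^0(N)=0$ and its index is $0$. As $W^{1,p}\subset C^0$, the operator norm of $A_0:W^{1,p}\to L^p$ is at most $C\|A_0\|_{L^p}$, so $\mathbf D^N_{v,J_0}$ is an isomorphism too for small $\epsilon$.

**Step 6: conclusion.** Let $\delta$ be as in Proposition 1. It depends only on the data of Lemma 1 and the fixed choices, not on $\epsilon$. Fix $\epsilon$ so small that Step 5 applies and $\|A_0\|_{L^p}<\delta/2$. By Lemma 2 applied to $v$ and $J_0$, all $J$ in an open neighbourhood $\mathcal U$ of $J_0$ have simple immersed index $0$ curves $v_J$ of genus $g$ with $|t(J)|<\delta$ and $\|A_J\|_{L^p}<\delta$. Proposition 1 gives double covers with exactly $r$ branch points on which the pullback of $\bar\partial_{\nabla,j_{t(J)}}+A_J$, and so also that of $\mathbf D^N_{v_J}$, is not injective. A comeager subset of $\mathcal J$ meets $\mathcal U$, so it cannot consist of $J$ for which all simple index $0$ curves are super-rigid. $\blacksquare$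

## 11. Quintic surfaces, and a converse to Theorem 2

**Example.** Let $M\subset\mathbb{CP}^3$ be a smooth quintic surface with its integrable $J_1$, and let $S$ be a smooth hyperplane section. It is a plane quintic, so $g(S)=6$, and $S\cdot S=5=g-1$. The canonical bundle of $M$ is $\mathcal O(1)|_M$, so $c_1([S])=-5=1-g$ and $S$ has index $(2g-2)+2(1-g)=0$. By Theorem 2, super-rigidity fails on a nonempty open set of $J$'s, for each even $r$ with $2\le r\le10$.

**Remark.** There is a converse to Theorem 2, using one quoted result (Oh–Zhu, Asian J. Math. 2009): for generic $J$, no simple $J$-holomorphic curve of index $<2n-2$ has a critical point. For $2n=4$ this covers index $0$. Suppose no $J\in\mathcal J$ admits a simple immersed index $0$ curve of genus at least $2$. Intersect the comeager set of the quoted result with the one for genus $0$ and $1$ from the end of Section 2. For $J$ in the intersection, every simple index $0$ curve is immersed, hence of genus at most $1$, hence super-rigid.
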